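# Two sheets that bounded functions cannot see: Kolmogorov widths and pluricapacity

## 1. Widths of bounded functions on a polydisc

Let $\mathbb D=\{|z|<1\}$, fix $0<r<1$, and put
$$L=\ln\frac1r,\qquad P=(r\overline{\mathbb D})^n\subset\mathbb D^n .$$
Take all holomorphic functions on $\mathbb D^n$ bounded by $1$ and look at them only on the smaller polydisc $P$. How well can they be approximated there, uniformly, from a linear space of dimension $s$? The error decays quickly with $s$, and we want the exact exponential rate.

**Definition (Kolmogorov widths).** For a subset $A$ of a normed space $E$ put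
$$d_s(A,E)=\inf_{M}\ \sup_{f\in A}\ \inf_{g\in M}\|f-g\|,$$
where $M$ runs over the linear subspaces of $E$ of dimension $s$.

If $\dim E=\infty$, then $d_s$ is nonincreasing in $s$, because every $s$-dimensional subspace lies in an $(s+1)$-dimensional one.

*Example.* Let $A$ be a filled ellipse with semi-axes $a\ge b$ in the Euclidean plane, centered at $0$. Then $d_0=a$ and $d_2=0$. Also $d_1=b$: the line along the long axis gives error $b$. For any line, the vector of length $b$ normal to it lies in $A$ and is at distance $b$ from the line.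

The setting of the general question is as follows. Let $\Omega$ be a Stein manifold of dimension $n$ (for instance $\mathbb C^n$, an open subset of $\mathbb C$, or a closed complex submanifold of a Stein manifold). Let $D\subset\Omega$ be open and $K\subset D$ compact. Let $H^\infty(D)$ be the Banach space of bounded analytic functions on $D$ with the sup norm, and assume throughout that the restriction $H^\infty(D)\to C(K)$ is injective. Let $A^D_K\subset C(K)$ be the compact set of restrictions to $K$ of functions in the unit ball of $H^\infty(D)$, and write $d_s(A^D_K)$ for its widths in $C(K)$. For $0<\sigma<\infty$ we study the asymptotics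
$$-\ln d_s(A^D_K)\sim\sigma\,s^{1/n},\qquad s\to\infty. \tag{1}$$
If $d_s(A_K^D)=0$ for all large $s$, then (1) counts as true for $\sigma=+\infty$ only.

For $D=\mathbb D^n$, $K=P$ we now find $\sigma$ by hand. Two lemmas prepare the lower bound for $d_s$.

**Lemma 1.** Let $Y$ be an $m$-dimensional subspace of a normed space $E$, $m\ge1$, and let $M\subset E$ be a subspace with $\dim M\le m-1$. Then $\sup_{y\in Y,\,\|y\|\le1}\operatorname{dist}(y,M)\ge\frac1m$.

*Proof.* We first choose a good basis of $Y$ (an Auerbach basis). Fix a determinant function $\det$ on $Y^m$, and choose $y_1,\dots,y_m$ in the closed unit ball of $Y$ with $|\det(y_1,\dots,y_m)|$ maximal. The maximum is positive, and $\|y_i\|=1$, since otherwise rescaling $y_i$ would increase it. Put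
$$\varphi_j(y)=\frac{\det(y_1,\dots,y_{j-1},y,y_{j+1},\dots,y_m)}{\det(y_1,\dots,y_m)} .$$
Then $\varphi_j(y_i)=\delta_{ij}$, and by maximality $|\varphi_j|\le1$ on the unit ball of $Y$, so $\|\varphi_j\|=1$. By Hahn–Banach extend $\varphi_j$ to $E$ with norm $1$.

Suppose the supremum is $<\frac1m$. Then there are $l_i\in M$ with $\|y_i-l_i\|<\frac1m$, and so $|\varphi_j(l_i)-\delta_{ij}|<\frac1m$ for all $i,j$. In the matrix $(\varphi_j(l_i))_{j,i}$ each diagonal entry exceeds $1-\frac1m$ in modulus, and the off-diagonal moduli in each row add up to at most $\frac{m-1}m$. The matrix is strictly diagonally dominant, hence invertible. But $l_1,\dots,l_m$ lie in a space of dimension $\le m-1$, so they are linearly dependent, and so are the columns of the matrix. This is a contradiction. $\square$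

**Lemma 2.** If $p$ is a polynomial of degree $\le k$ in $n$ variables, then $\|p\|_{\mathbb D^n}\le r^{-k}\|p\|_P$.

*Proof.* Let $\eta\in\mathbb D^n$ and $q(\lambda)=p(\lambda\eta)$, a polynomial of degree $\le k$. Then $\lambda^kq(1/\lambda)$ is a polynomial in $\lambda$. The maximum principle on $|\lambda|\le1/r$, evaluated at $\lambda=1$, gives
$$|p(\eta)|=|q(1)|\le r^{-k}\max_{|\mu|=r}|q(\mu)|\le r^{-k}\|p\|_P ,$$
the last step because $\mu\eta\in P$ for $|\mu|=r$. $\square$

We state the width estimate so that it does not depend on the space in which $C(P)$ sits; this will be used later. Let $\mathcal U\subset C(P)$ be the set of restrictions $F|_P$ with $F\in H^\infty(\mathbb D^n)$, $\|F\|\le1$.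

**Lemma 3.** Let $E$ be an infinite-dimensional normed space and $J:C(P)\to E$ a linear isometry onto its image. Write $d_s=d_s(J(\mathcal U),E)$. Then for $k\ge1$
$$d_s\le\frac{r^k}{1-r}\quad\text{for } s\ge\tbinom{n+k-1}n,\tag{2}$$
$$d_s\ge\frac{r^k}{\binom{n+k}n}\quad\text{for } s<\tbinom{n+k}n,\tag{3}$$
and consequently
$$-\ln d_s\sim(n!)^{1/n}L\,s^{1/n}.\tag{4}$$

*Proof.* **Step 1: the upper bound (2), by Taylor polynomials.** Let $\|F\|_{\mathbb D^n}\le1$ and let $F=\sum_{j\ge0}F_j$ be its expansion into homogeneous polynomials, $\deg F_j=j$. From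
$$F_j(\zeta)=\frac1{2\pi}\int_0^{2\pi}F(e^{i\theta}\zeta)e^{-ij\theta}\,d\theta$$
we get $|F_j|\le1$ on $\mathbb D^n$, hence on $\overline{\mathbb D}^n$. By homogeneity $|F_j(\zeta)|=r^j|F_j(\zeta/r)|\le r^j$ on $P$. So on $P$
$$\Big|F-\sum_{j<k}F_j\Big|\le\sum_{j\ge k}r^j=\frac{r^k}{1-r}.$$
The polynomials of degree $<k$, restricted to $P$, form a space of dimension $\binom{n+k-1}n$, and $J$ carries it to a space of the same dimension. The widths are nonincreasing in $s$, which gives (2).

**Step 2: the lower bound (3), by a large ball inside $\mathcal U$.** Let $Y_k\subset C(P)$ consist of the polynomials of degree $\le k$; then $\dim Y_k=N_k:=\binom{n+k}n$. If $p\in Y_k$ and $\|p\|_P\le r^k$, then $\|p\|_{\mathbb D^n}\le1$ by Lemma 2, so $p|_P\in\mathcal U$. Hence $J(\mathcal U)$ contains the closed ball of radius $r^k$ of the $N_k$-dimensional space $J(Y_k)$. If $\dim M=s\le N_k-1$, Lemma 1 and scaling give $\sup_{f\in J(\mathcal U)}\operatorname{dist}(f,M)\ge r^k/N_k$. This is (3).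

**Step 3: the asymptotics.** For $s\ge1$ there is a unique $k=k(s)\ge1$ with $\binom{n+k-1}n\le s<\binom{n+k}n$. By (2) and (3),
$$kL+\ln(1-r)\le-\ln d_s\le kL+\ln\tbinom{n+k}n .$$
Both binomials are $\sim k^n/n!$, so $k\sim(n!\,s)^{1/n}$, while $\ln\binom{n+k}n=O(\ln k)=o(k)$. This proves (4). $\square$

With $E=C(P)$ and $J=\mathrm{id}$ this is the polydisc. For $n=1$ we have $k=s$, and the bounds read $\frac{r^s}{s+1}\le d_s\le\frac{r^s}{1-r}$.

## 2. Extremal functions and pluricapacity of the polydisc pair

The constant in (4) can be read off from pluripotential theory. Recall that a function is plurisubharmonic (psh) if it is upper semicontinuous with values in $[-\infty,\infty)$ and subharmonic (or $\equiv-\infty$) on every complex disc; on a manifold this is tested in local coordinates.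

**Definition (extremal functions).** For $z\in D$,
$$\omega(D,K;z)=\limsup_{\zeta\to z}\sup\{u(\zeta):u\text{ psh in }D,\ u|_K\le0,\ u<1\text{ in }D\},$$
$$\gamma(D,K;z)=\limsup_{\zeta\to z}\sup\{u(\zeta):u\in\mathcal A(D,K)\},$$
where $\mathcal A(D,K)$ consists of all $u=\alpha\ln|f|$ with $\alpha>0$, $f\in H^\infty(D)$, $u|_K\le0$ and $u<1$ in $D$.

Each function in $\mathcal A(D,K)$ is a competitor for $\omega$, so always $\gamma\le\omega$.

**Definition (pluriregular pair).** $(K,D)$ is pluriregular if $\omega(D,K;\cdot)$ is continuous in $D$, vanishes on $K$ and is not $\equiv0$, and if $\omega(D,K;z)\to1$ as $z\to\partial D$, so that the sets $\{\omega\le\alpha\}$, $0\le\alpha<1$, are compact subsets of $D$.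

**Definition (pluricapacity).** With $d^c=i(\bar\partial-\partial)$, so that $dd^c=2i\partial\bar\partial$,
$$\tau(K,D)=\int_D(dd^c\omega(D,K;\cdot))^n .$$

Here $(dd^cu)^n$ is the Bedford–Taylor Monge–Ampère measure of a locally bounded psh function $u$. We use two textbook facts. For smooth $u$ it is the usual differential form. If continuous psh functions $u_\varepsilon$ converge to $u$ uniformly on compact sets, then $(dd^cu_\varepsilon)^n\to(dd^cu)^n$ weakly as measures. For $n=1$ we have $2i\,u_{z\bar z}\,dz\wedge d\bar z=\Delta u\,dx\,dy$, so $\tau$ is the total Laplacian mass of $\omega$.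

On $\mathbb D^n$ put
$$V(\zeta)=\max_{1\le j\le n}\ln^+\frac{|\zeta_j|}r,\qquad\omega_0=\frac VL. \tag{5}$$
The function $\omega_0$ is continuous and psh, it is $<1$ on $\mathbb D^n$, and it vanishes on $P$.

**Lemma 4.** If $v$ is psh on $\mathbb D^n$, $v<1$, and $v\le0$ on $P$, then $v\le\omega_0$.

*Proof.* Replacing $v$ by $\max(v,0)$, assume $v\ge0$. Let $\zeta\in\mathbb D^n$ and $\rho=\max_j|\zeta_j|<1$. If $\rho\le r$, then $\zeta\in P$ and $v(\zeta)\le0$. If $\rho>r$, put $h(\lambda)=v(\lambda\zeta/\rho)$ for $\lambda\in\mathbb D$. Since $|\lambda\zeta_j/\rho|\le|\lambda|$, this is a subharmonic function on $\mathbb D$ with $h<1$, and $h\le0$ for $|\lambda|\le r$. On the annulus $r<|\lambda|<1$ the function $h(\lambda)-\frac1L\ln\frac{|\lambda|}r$ is subharmonic, with upper limits $\le0$ at both boundary circles. On $|\lambda|=1$ this holds because $h<1$ and the logarithmic term tends to $1$; on $|\lambda|=r$ it holds because $h$ is upper semicontinuous and $h\le0$ there. By the maximum principle it is $\le0$. At $\lambda=\rho$ we get $v(\zeta)\le\frac1L\ln\frac\rho r=\omega_0(\zeta)$.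 $\square$

**Lemma 5.** Let $\varepsilon_0>0$ satisfy $re^{2\varepsilon_0}<1$. For $0<\varepsilon\le\varepsilon_0$ there is a smooth psh function $V_\varepsilon$ on $\mathbb C^n$ with $|V_\varepsilon-V|\le\varepsilon$ on $\mathbb D^n$ such that $(dd^cV_\varepsilon)^n$ has total mass $(2\pi)^n$ and is supported in
$$T_\varepsilon=\{\zeta:\ |\ln|\zeta_j|-\ln r|\le2\varepsilon\ \text{for all }j\},$$
a compact subset of $\mathbb D^n\cap\{\zeta_1\cdots\zeta_n\ne0\}$.

*Proof.* **Step 1: construction, by smoothing in logarithmic coordinates.** On $\mathbb R^n$ let $\chi(t)=\max(0,t_1-\ln r,\dots,t_n-\ln r)$, so that $V(\zeta)=\chi(\ln|\zeta_1|,\dots,\ln|\zeta_n|)$. Let $\chi_\varepsilon=\chi*\rho_\varepsilon$ with a smooth kernel $\rho_\varepsilon\ge0$ of integral $1$ supported in $\{|t|\le\varepsilon\}$. Then $\chi_\varepsilon$ is smooth and convex, and $|\chi_\varepsilon-\chi|\le\varepsilon$ because $\chi$ is $1$-Lipschitz. Where $t_j<\ln r$, $\chi$ does not depend on $t_j$; hence where $t_j<\ln r-\varepsilon$, $\chi_\varepsilon$ does not depend on $t_j$. So $V_\varepsilon(\zeta)=\chi_\varepsilon(\ln|\zeta_1|,\dots,\ln|\zeta_n|)$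 is, near a point where some coordinates vanish, a smooth function of the other coordinates alone, and it extends smoothly to $\mathbb C^n$. In the local coordinates $\xi_j=\ln\zeta_j=t_j+i\theta_j$, its complex Hessian is $\frac14D^2\chi_\varepsilon\ge0$; where coordinates vanish, use only the remaining $\xi_j$. So $V_\varepsilon$ is psh. The bound $|V_\varepsilon-V|\le\varepsilon$ passes to all points by continuity.

**Step 2: support.** If $\ln|\zeta_j|<\ln r-\varepsilon$ for some $j$ (including $\zeta_j=0$), then $V_\varepsilon$ is independent of $\zeta_j$ near $\zeta$, and $(dd^cV_\varepsilon)^n=0$ there. If $\max_jt_j>\ln r+2\varepsilon$, then on the $\varepsilon$-ball about $t$ we have $\chi=\max_jt_j-\ln r$, and the same holds for all points near $t$. Therefore $\chi_\varepsilon(t+c(1,\dots,1))=\chi_\varepsilon(t)+c$ for small $|c|$, so $D^2\chi_\varepsilon(t)$ annihilates $(1,\dots,1)$ and $\det D^2\chi_\varepsilon=0$ there. What remains is contained in $T_\varepsilon$.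

**Step 3: the mass as a volume.** In the coordinates $\xi_j$,
$$(dd^cV_\varepsilon)^n=n!\,\det\!\big(\tfrac14\partial_{t_j}\partial_{t_k}\chi_\varepsilon\big)(2i)^n\prod_jd\xi_j\wedge d\bar\xi_j=n!\,\det(D^2\chi_\varepsilon)\prod_jdt_j\,d\theta_j,$$
since $2i\,d\xi_j\wedge d\bar\xi_j=4\,dt_j\wedge d\theta_j$. Convexity gives $\det D^2\chi_\varepsilon\ge0$. So the total mass is $(2\pi)^nn!\int_W\det D^2\chi_\varepsilon\,dt$ with $W=\{\det D^2\chi_\varepsilon>0\}$.

On $W$ the map $\nabla\chi_\varepsilon$ is a local diffeomorphism with Jacobian $\det D^2\chi_\varepsilon$. It is injective on $W$: if $\nabla\chi_\varepsilon(t)=\nabla\chi_\varepsilon(t')=q$ with $t\ne t'$, then the convex function $\chi_\varepsilon-\langle q,\cdot\rangle$ has its minimum at both $t$ and $t'$, so it is constant on $[t,t']$, and $D^2\chi_\varepsilon(t)$ is degenerate. Hence the integral equals $\operatorname{Vol}(\nabla\chi_\varepsilon(W))$.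

**Step 4: the volume is that of a simplex.** Let $\Sigma$ be the convex hull of $0,e_1,\dots,e_n$, so $\operatorname{Vol}(\Sigma)=1/n!$. Almost everywhere $\nabla\chi\in\{0,e_1,\dots,e_n\}$, and $\nabla\chi_\varepsilon$ is an average of such values, so $\nabla\chi_\varepsilon(\mathbb R^n)\subset\Sigma$.

Conversely, let $q$ be an interior point of $\Sigma$, and let $\delta>0$ be such that the closed $\delta$-ball about $q$ lies in $\Sigma$. Write $a=(\ln r,\dots,\ln r)$. A linear function on $\Sigma$ has its maximum at a vertex, so $\chi(t)=\max_{q'\in\Sigma}\langle q',t-a\rangle$, and therefore $\chi(t)-\langle q,t-a\rangle\ge\delta|t-a|$. Thus $\chi_\varepsilon(t)-\langle q,t\rangle\to\infty$ as $|t|\to\infty$; it attains its minimum at some $t$, and there $\nabla\chi_\varepsilon(t)=q$. By Sard's theorem almost every $q$ is a regular value of $\nabla\chi_\varepsilon$, and for such $q$ the point $t$ lies in $W$. Hence $\nabla\chi_\varepsilon(W)$ is contained in $\Sigma$ and contains almost all of its interior. Its volume is $1/n!$, and the total mass of $(dd^cV_\varepsilon)^n$ is $(2\pi)^n$.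 $\square$

**Proposition 6 (the polydisc pair).** The pair $(P,\mathbb D^n)$ is pluriregular, $\gamma=\omega=\omega_0$ on $\mathbb D^n$, $\tau(P,\mathbb D^n)=(2\pi)^n/L^n$, and (1) holds with $\sigma=2\pi\big(n!/\tau(P,\mathbb D^n)\big)^{1/n}$.

*Proof.* Injectivity of $H^\infty(\mathbb D^n)\to C(P)$ is the identity theorem. The function $\omega_0$ is a competitor for $\omega$, and by Lemma 4 every competitor is $\le\omega_0$, which is continuous; so $\omega=\omega_0$. It vanishes on $P$, is not $\equiv0$, and $\{\omega_0\le\alpha\}=(r^{1-\alpha}\overline{\mathbb D})^n$ is compact. The functions $0=\ln|1|$ and $\frac1L\ln|\zeta_j/r|$ belong to $\mathcal A(\mathbb D^n,P)$ and their maximum is $\omega_0$, so $\gamma\ge\omega_0=\omega\ge\gamma$. By Lemma 5, $V_\varepsilon/L\to\omega_0$ uniformly, with Monge–Ampère measures of mass $(2\pi)^n/L^n$ supported in the fixed compact set $T_{\varepsilon_0}\subset\mathbb D^n$. Testing against a cutoff function equal to $1$ near $T_{\varepsilon_0}$ shows that the weak limit has the same mass. So $\tau=(2\pi)^n/L^n$ and $2\pi(n!/\tau)^{1/n}=(n!)^{1/n}L$,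 which is the constant in (4). $\square$

## 3. From the polydisc to a general pair

For the polydisc two things hold at once: the condition
$$\gamma(D,K;z)=\omega(D,K;z)\quad\text{for all }z\in D, \tag{6}$$
and the asymptotics (1) with the constant
$$\sigma_K:=2\pi\Big(\frac{n!}{\tau(K,D)}\Big)^{1/n}. \tag{7}$$
The problem, posed in "Kolmogorov problem on widths asymptotics and pluripotential theory" (where (1) and (6) carry the numbers (1.3) and (9.2)), asks about general pairs: if $(K,D)$ is pluriregular on a Stein manifold and $0<\tau(K,D)<\infty$, does (6) hold if and only if (1) holds with $\sigma=\sigma_K$?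

The proof of Proposition 6 shows what could go wrong. Equality (6) needed only the $n$ functions $\zeta_j/r$ and the constant $1$. It asks for a few functions whose logarithms reach $\omega$. The widths, by contrast, depend on how many independent bounded functions there are: the binomials in (2) and (3) are dimensions. The capacity $\tau$ depends on $D$ as a manifold: if $D$ covers the polydisc twice and $\omega$ is pulled back, $\tau$ doubles. So suppose that $D$ is a double cover of $\mathbb D^n$ carrying no bounded functions beyond those pulled back from $\mathbb D^n$. Then (6) would survive, the widths would not change, and $\sigma_K$ would. We shall prove that this can happen.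

**Theorem 7.** For every $n\ge1$ there are a connected Stein manifold $\Omega$ of dimension $n$, a connected open set $D\subset\Omega$ and a compact set $K\subset D$ with nonempty interior such that

1. $H^\infty(D)\to C(K)$ is injective, $(K,D)$ is pluriregular and $0<\tau(K,D)<\infty$;
2. $\gamma(D,K;z)=\omega(D,K;z)$ for all $z\in D$, that is, (6) holds;
3. $-\ln d_s(A^D_K)\sim2^{1/n}\,\sigma_K\,s^{1/n}$ as $s\to\infty$.

Since $2^{1/n}\ne1$, the answer is no: in every dimension $n\ge1$, condition (6) does not imply (1) with $\sigma=\sigma_K$, and so does not characterize it. Nothing is claimed here about the reverse implication.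

## 4. One branch point changes nothing

The first double cover to try is $D=\{(z,w):w^2=z,\ |z|<1\}$ with $K$ the part over $|z|\le r$, $n=1$. The coordinate $w$ identifies $D$ with $\mathbb D$ and $K$ with $\{|w|\le\sqrt r\}$. Proposition 6 applies with $\sqrt r$ in place of $r$ and $L/2$ in place of $L$:
$$\tau(K,D)=\frac{2\pi}{L/2}=2\cdot\frac{2\pi}L,\qquad-\ln d_s(A^D_K)\sim\frac L2\,s .$$
The capacity has doubled as planned, but the widths have adjusted: $2\pi/\tau(K,D)=L/2$, and the formula is still correct. The attempt stops at the function $w$. It is bounded and takes different values on the two sheets, and a bounded function on $D$ is $F_0(z)+wF_1(z)$, with twice as much freedom as on the base.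

So we must exclude bounded functions $f\not\equiv0$ that are odd, meaning $f(z,-w)=-f(z,w)$. The next remark says when they exist.

**Remark 8.** Let $g\in\mathcal O(\mathbb D)$, $g\not\equiv0$, have only simple zeros $a_1,a_2,\dots$, and let $S=\{(z,w):z\in\mathbb D,\ w^2=g(z)\}$. There is a bounded odd holomorphic function $f\not\equiv0$ on $S$ if and only if $\sum_k(1-|a_k|)<\infty$.

*Check.* If $f$ is such a function, then $f^2$ takes equal values at $(z,\pm w)$, so $f^2=G(z)$ with $G$ holomorphic off the $a_k$ and bounded, hence $G\in H^\infty(\mathbb D)$. Over $a_k$ the only point has $w=0$, where oddness gives $f=0$; so $G(a_k)=0$. As $G\not\equiv0$, Blaschke's theorem gives $\sum(1-|a_k|)<\infty$. Conversely, if the sum is finite, let $b$ be the Blaschke product with simple zeros $a_k$. Then $g/b$ has no zeros in $\mathbb D$ and has a holomorphic square root $h$. The function $f=w/h$ is odd and $f^2=b$, so $f$ is bounded and $f\not\equiv0$. $\square$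

In particular every finite set of branch points fails in the same way as one branch point. What we need is a double cover of $\mathbb D$ whose branch points violate the Blaschke condition.

## 5. The surface $w^2=\sin\frac{\pi}{1-z}$

From here on $r=\frac13$, so $L=\ln3$. Put
$$X=\mathbb C\setminus\{1\},\qquad g(z)=\sin\frac\pi{1-z}\in\mathcal O(X),$$
$$\Omega_1=\{(z,w)\in X\times\mathbb C:\ w^2=g(z)\},\qquad p(z,w)=z .$$

**Step 1: $\Omega_1$ is a Stein Riemann surface.** The zeros of $g$ are the points $z_k=1-\frac1k$, $k\in\mathbb Z\setminus\{0\}$. They are simple, since $g'(z_k)=(-1)^k\pi k^2\ne0$. Therefore $2w\,dw-g'(z)\,dz\ne0$ at every point of $\Omega_1$: where $w\ne0$ the first term is nonzero, and where $w=0$ we have $g'(z)\ne0$. So $\Omega_1$ is a closed one-dimensional complex submanifold of the Stein manifold $X\times\mathbb C$, and is Stein.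

**Step 2: $p$ is a proper double cover.** On $p^{-1}(C)$, with $C\subset X$ compact, $|w|^2=|g(z)|$ is bounded, so $p^{-1}(C)$ is compact and $p:\Omega_1\to X$ is proper. Over $X\setminus\{z_k\}$ the two local square roots of $g$ show that $p$ is an unbranched two-sheeted covering. Over each $z_k$ there is exactly one point.

Let $D_1=p^{-1}(\mathbb D)$. The $z_k$ in $\mathbb D$ are exactly those with $k\ge1$, namely $0,\frac12,\frac23,\dots$, and
$$\sum_{k\ge1}(1-|z_k|)=\sum_{k\ge1}\frac1k=\infty. \tag{8}$$

**Step 3: $\Omega_1$ and $D_1$ are connected.** Let $Y=X$ or $Y=\mathbb D$, and $Y'=Y\setminus\{z_k\}$, which is connected. Suppose $p^{-1}(Y')$ is disconnected. Each component covers $Y'$, so there are two components of one sheet each, and the covering has a holomorphic section. Its $w$-coordinate is a function $s\in\mathcal O(Y')$ with $s^2=g$. Near $z_1=0$ the function $s$ is bounded, so it extends holomorphically, and $g=s^2$ has a zero of even order at $0$. This contradicts simplicity of the zero. So $p^{-1}(Y')$ is connected. It is dense in $p^{-1}(Y)$, because only a discrete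 set is missing; so $p^{-1}(Y)$ is connected.

**Step 4: the pair in dimension $n$.** Define
$$\Omega=\Omega_1\times\mathbb C^{n-1},\qquad D=D_1\times\mathbb D^{n-1},\qquad\pi\big((z,w),\zeta_2,\dots,\zeta_n\big)=(z,\zeta_2,\dots,\zeta_n),$$
$$K=\pi^{-1}(P),\quad P=(r\overline{\mathbb D})^n,\qquad Z=\bigcup_{k\ge1}\{\zeta\in\mathbb D^n:\zeta_1=z_k\},\qquad B=\pi^{-1}(Z)=\{w=0\}\subset D .$$
Then $\Omega$ is Stein, connected, of dimension $n$, and $D$ is open and connected. The map $\pi:D\to\mathbb D^n$ is proper and surjective. The $z_k$ do not accumulate in $\mathbb D$, so $Z$ is a closed analytic subset of $\mathbb D^n$, and $B$ is a closed, nowhere dense analytic subset of $D$. Over $\mathbb D^n\setminus Z$ the map $\pi$ is an unbranched two-sheeted covering whose sheets are interchanged by the involution $\iota:w\mapsto-w$. Over each point of $Z$ there is exactly one point, and $\iota$ fixes it. The set $K$ is compact because $\pi$ is proper, and it contains the nonempty open set $\pi^{-1}((r\mathbb D)^n)$. Since $D$ is connected, the identity theorem shows that $H^\infty(D)\to C(K)$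 is injective.

## 6. Every bounded function descends to the polydisc

**Lemma 9.** For every $f\in H^\infty(D)$ there is $F\in H^\infty(\mathbb D^n)$ with $f=F\circ\pi$ and $\|F\|_{\mathbb D^n}=\|f\|_D$. Consequently
$$A^D_K=\{(F\circ\pi)|_K:\ F\in H^\infty(\mathbb D^n),\ \|F\|_{\mathbb D^n}\le1\}. \tag{9}$$

*Proof.* **Step 1: invariant functions descend.** Let $h\in H^\infty(D)$ with $h\circ\iota=h$. On $D\setminus B$ the function $h$ is constant on the fibers of $\pi$, and $\pi$ is locally biholomorphic there. So $h=G\circ\pi$ on $D\setminus B$ with $G$ bounded and holomorphic on $\mathbb D^n\setminus Z$. By Riemann's extension theorem $G$ extends to $G\in H^\infty(\mathbb D^n)$, and $h=G\circ\pi$ on all of $D$ because $D\setminus B$ is dense. The norms agree since $\pi$ is surjective.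

**Step 2: there are no odd bounded functions.** Let $f\in H^\infty(D)$. The function $(f-f\circ\iota)^2$ is bounded and $\iota$-invariant, so it equals $G\circ\pi$ with $G\in H^\infty(\mathbb D^n)$. On $B$ the involution is the identity, hence $G=0$ on $Z$. Fix $(\zeta_2,\dots,\zeta_n)\in\mathbb D^{n-1}$. The bounded holomorphic function $G(\cdot,\zeta_2,\dots,\zeta_n)$ on $\mathbb D$ vanishes at all $z_k$, $k\ge1$; by (8) and Blaschke's theorem it vanishes identically. So $G\equiv0$ and $f=f\circ\iota$.

**Step 3.** By Step 1 applied to $h=f$, $f=F\circ\pi$ with equal norms. Conversely every $F\circ\pi$ with $F\in H^\infty(\mathbb D^n)$ is in $H^\infty(D)$, with the same norm. This gives (9). $\square$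

## 7. The extremal functions are pulled back

**Lemma 10.** $\omega(D,K;\cdot)=\omega_0\circ\pi$, with $\omega_0$ from (5). The pair $(K,D)$ is pluriregular.

*Proof.* **Step 1: the easy inequality.** The function $\omega_0\circ\pi$ is psh on $D$, $<1$, and $0$ on $K$. So $\omega\ge\omega_0\circ\pi$.

For the other inequality let $u$ be a competitor: psh on $D$, $u<1$, $u|_K\le0$. Then $\max(u,0)$ is a competitor too, so assume $0\le u<1$. To push $u$ down to the polydisc, put
$$\tilde u(\zeta)=\max_{\pi(x)=\zeta}u(x),\qquad0\le\tilde u<1 .$$
Psh functions need not descend as bounded holomorphic functions do, but the maximum over the sheets will be psh.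

**Step 2: $\tilde u$ is upper semicontinuous.** Let $\zeta_j\to\zeta$, and pass to a subsequence along which $\tilde u(\zeta_j)$ tends to its upper limit. Choose $x_j\in\pi^{-1}(\zeta_j)$ with $u(x_j)=\tilde u(\zeta_j)$. As $\pi$ is proper, a further subsequence converges to some $x\in\pi^{-1}(\zeta)$, and $\limsup u(x_j)\le u(x)\le\tilde u(\zeta)$.

**Step 3: $\tilde u$ is psh off $Z$.** There the covering is unbranched, and $\tilde u$ is locally the maximum of two psh functions, namely $u$ composed with the two local inverses of $\pi$.

**Step 4: a psh extension across $Z$.** We show that the function $v$ with $v=\tilde u$ off $Z$ and $v(\zeta)=\limsup_{\xi\to\zeta,\ \xi\notin Z}\tilde u(\xi)$ for $\zeta\in Z$ is psh on $\mathbb D^n$. (This is an instance of the Grauert–Remmert extension theorem; here is the argument.) Let $U$ be a small ball about a point of $Z$, so that $U\cap Z=U\cap\{\zeta_1=z_k\}$ for one $k$ and $|\zeta_1-z_k|<1$ on $U$. For $\varepsilon>0$ let $v_\varepsilon=\tilde u+\varepsilon\ln|\zeta_1-z_k|$ on $U\setminus Z$ and $v_\varepsilon=-\infty$ on $U\cap Z$. As $\tilde u$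 is bounded, $v_\varepsilon$ is upper semicontinuous. It is psh off $Z$, and at points of $Z$ the sub-mean value inequality is trivial. So $v_\varepsilon$ is psh on $U$. As $\varepsilon\downarrow0$, the $v_\varepsilon$ increase to $\tilde u$ off $Z$ and stay $-\infty$ on $Z$. Their supremum is bounded above, so its upper semicontinuous regularization is psh on $U$. This regularization equals $\tilde u$ off $Z$, where $\tilde u$ is upper semicontinuous, and on $Z$ it is the upper limit from outside $Z$. So it is $v$.

**Step 5: $\tilde u=v$ on $Z$.** By Step 2, $v\le\tilde u$ on $Z$. Conversely let $\zeta\in Z$ and $\pi^{-1}(\zeta)=\{x\}$. By the sub-mean value property over small coordinate balls about $x$, and because $B$ has Lebesgue measure $0$,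
$$u(x)\le\limsup_{y\to x,\ y\notin B}u(y)\le\limsup_{y\to x,\ y\notin B}\tilde u(\pi(y))\le v(\zeta),$$
since $\pi(y)\to\zeta$ and $\pi(y)\notin Z$. As $\tilde u(\zeta)=u(x)$, we get $\tilde u(\zeta)\le v(\zeta)$. So $\tilde u=v$ is psh on $\mathbb D^n$.

**Step 6: comparison.** We have $\tilde u<1$, and $\tilde u\le0$ on $P$ because $\pi^{-1}(P)=K$. Lemma 4 gives $\tilde u\le\omega_0$, hence $u\le\tilde u\circ\pi\le\omega_0\circ\pi$. This holds for every competitor, and $\omega_0\circ\pi$ is continuous, so $\omega\le\omega_0\circ\pi$.

**Step 7: pluriregularity.** The function $\omega=\omega_0\circ\pi$ is continuous, vanishes on $K$ and is not $\equiv0$. For $0\le\alpha<1$,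
$$\{\omega\le\alpha\}=\pi^{-1}\big((r^{1-\alpha}\overline{\mathbb D})^n\big)$$
is compact since $\pi$ is proper. Hence $\omega\to1$ along every sequence in $D$ that leaves all compact subsets of $D$, in particular at $\partial D$. $\square$

**Lemma 11.** $\gamma(D,K;z)=\omega(D,K;z)$ for all $z\in D$.

*Proof.* Let $f_j=(\zeta_j\circ\pi)/r\in H^\infty(D)$ and $u_j=\frac1L\ln|f_j|$, $j=1,\dots,n$. Since $|f_j|<1/r$ on $D$ and $|f_j|\le1$ on $K$, we have $u_j\in\mathcal A(D,K)$. Also $0=\ln|1|\in\mathcal A(D,K)$. Hence $\gamma\ge\max(0,u_1,\dots,u_n)=\omega_0\circ\pi=\omega$, by Lemma 10. Together with $\gamma\le\omega$ this is the claim. $\square$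

## 8. The capacity doubles

**Lemma 12.** $\displaystyle\tau(K,D)=\frac{2(2\pi)^n}{L^n}$, and so $\displaystyle\sigma_K=\Big(\frac{n!}2\Big)^{1/n}L$.

*Proof.* We lift the approximants of Lemma 5, with $\varepsilon_0=\frac1{10}$. The value $r=\frac13$ is used here: $\frac13e^{1/5}<\frac12$, so every $\zeta\in T_\varepsilon$, $\varepsilon\le\frac1{10}$, has $0<|\zeta_1|<\frac12$. As the $z_k$ in $\mathbb D$ are $0,\frac12,\frac23,\dots$, the set $T_\varepsilon$ does not meet $Z$.

**Step 1: the lifted approximants.** Let $\omega_\varepsilon=\frac1L\,V_\varepsilon\circ\pi$, a smooth psh function on $D$ with $|\omega_\varepsilon-\omega|\le\varepsilon/L$. Since $\pi$ is holomorphic,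
$$(dd^c\omega_\varepsilon)^n=L^{-n}\,\pi^*\big((dd^cV_\varepsilon)^n\big),$$
also at the branch points. This form is supported in $\pi^{-1}(T_\varepsilon)$, which does not meet $B$. Near $\pi^{-1}(T_\varepsilon)$ the map $\pi$ is a local biholomorphism, two-to-one onto its image. By Lemma 5 the total mass is
$$\int_D(dd^c\omega_\varepsilon)^n=2L^{-n}\int_{\mathbb D^n}(dd^cV_\varepsilon)^n=\frac{2(2\pi)^n}{L^n}.$$

**Step 2: the limit.** As $\varepsilon\to0$, $\omega_\varepsilon\to\omega$ uniformly, so $(dd^c\omega_\varepsilon)^n\to(dd^c\omega)^n$ weakly on $D$. All these measures are supported in the compact set $\pi^{-1}(T_{1/10})\subset D$. Testing against a cutoff function equal to $1$ near this set shows that the limit has mass $2(2\pi)^n/L^n$, which is therefore $\tau(K,D)$.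

**Step 3: the constant.** $\sigma_K=2\pi\Big(\dfrac{n!\,L^n}{2(2\pi)^n}\Big)^{1/n}=\Big(\dfrac{n!}2\Big)^{1/n}L$. $\square$

## 9. The widths do not change

*Proof of Theorem 7.* Take $\Omega,D,K$ from Section 5. There we saw that $\Omega$ is a connected Stein manifold of dimension $n$, that $D$ is connected, that $K$ has nonempty interior, and that $H^\infty(D)\to C(K)$ is injective. Pluriregularity is Lemma 10, and $0<\tau(K,D)<\infty$ is Lemma 12. This is item 1. Item 2 is Lemma 11.

For item 3, consider $J:C(P)\to C(K)$, $J\varphi=\varphi\circ\pi|_K$. It is linear, and it is an isometry onto its image because $\pi(K)=P$. By (9), $A^D_K=J(\mathcal U)$, where $\mathcal U$ is the set of Lemma 3. The ambient space $C(K)$ is larger than $J(C(P))$, and in principle a larger space could offer better approximating subspaces; but Lemma 3 is valid for every infinite-dimensional ambient space $E$, in particular for $E=C(K)$. It gives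
$$-\ln d_s(A^D_K)\sim(n!)^{1/n}L\,s^{1/n}.$$
By Lemma 12, $(n!)^{1/n}L=2^{1/n}\sigma_K$. Hence
$$-\ln d_s(A^D_K)\sim2^{1/n}\,\sigma_K\,s^{1/n},\qquad s\to\infty,$$
which is item 3. $\blacksquare$

Since $-\ln d_s(A^D_K)/s^{1/n}\to2^{1/n}\sigma_K\ne\sigma_K$, this pair satisfies all hypotheses of the problem and condition (6), but not (1) with the constant $\sigma_K=2\pi(n!/\tau(K,D))^{1/n}$. Condition (6) therefore does not characterize that asymptotics on general Stein manifolds, in any dimension $n\ge1$.
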